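\title{A multivalued contraction without fixed points: Reich's question and a summability criterion}

\begin{abstract}
Let $T$ map a complete metric space $X$ to its nonempty closed bounded subsets and satisfy $H(Tx,Ty)\le k(d(x,y))\,d(x,y)$, where $H$ is the Hausdorff metric and $0\le k<1$. A question attributed to Reich asks whether $T$ has a fixed point when $\limsup_{r\to t^+}k(r)<1$ for every $t>0$. We show that the answer is negative, already for $k(t)=1/(1+t)$ and a bounded separable space. The example is the completion of a labeled weighted tree. When $\varphi(t)=k(t)t$ is nondecreasing and right-continuous, the condition forces a fixed point exactly when the iterates $\varphi^n(t)$ are summable.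
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $(X,d)$ be a metric space, write $\operatorname{dist}(x,A)=\inf_{a\in A}d(x,a)$, and let $CB(X)$ be the family of nonempty closed bounded subsets of $X$. The Hausdorff metric on $CB(X)$ is
\[
H(A,B)=\max\Bigl\{\,\sup_{a\in A}\operatorname{dist}(a,B),\ \sup_{b\in B}\operatorname{dist}(b,A)\Bigr\},
\]
so $H(A,B)\le r$ says that every point of either set is at distance at most $r$ from the other set. A \emph{fixed point} of a map $T:X\to CB(X)$ is a point $x$ with $x\in Tx$. We consider maps that contract with a ratio depending on the scale: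
\begin{equation}\label{eq:contr}
H(Tx,Ty)\le k(d(x,y))\,d(x,y)\qquad(x,y\in X,\ x\ne y),
\end{equation}
where $k:(0,\infty)\to[0,1)$. It is known that such a $T$ has a fixed point if $X$ is nonempty and complete and $\limsup_{r\to t^+}k(r)<1$ for every $t\in[0,\infty)$. We quote this result as background only; it is not used below.

The conditions at $t>0$ and at $t=0$ do different work. Let $d_n>0$ satisfy $d_{n+1}\le k(d_n)d_n$, as the steps $d(x_n,x_{n+1})$ of an orbit $x_{n+1}\in Tx_n$ would if a nearest point could be chosen each time. The $d_n$ decrease strictly to some $L\ge0$. If $L>0$, the condition at $t=L$ gives $q<1$ with $k(d_n)\le q$ for large $n$, hence $L\le qL$, which is absurd. So the conditions at $t>0$ make the steps tend to $0$. The condition at $t=0$ then makes them decay geometrically, so that $\sum d_n<\infty$ and the orbit is Cauchy. The question, attributed to Reich and described as open in \cite{remarks}, from which we take it, is whether this second condition can be dropped.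

\begin{quote}
\emph{Let $(X,d)$ be a nonempty complete metric space, let $k:(0,\infty)\to[0,1)$ satisfy $\limsup_{r\to t^+}k(r)<1$ for every $t\in(0,\infty)$, and let $T:X\to CB(X)$ satisfy \eqref{eq:contr}. Must $T$ have a fixed point?}
\end{quote}

One is tempted to say yes: for single-valued maps a short argument reaches a fixed point without any summability (Proposition~\ref{prop:single}). The answer is no.

It is convenient to work with the bound $\varphi(t)=k(t)t$ itself. Let $\Phi$ be the set of nondecreasing, right-continuous functions $\varphi:[0,\infty)\to[0,\infty)$ with $\varphi(0)=0$ and $\varphi(t)<t$ for $t>0$; we call them \emph{gauges}. Every gauge falls under the question: $k(t)=\varphi(t)/t$ lies in $[0,1)$, and $\lim_{r\to t^+}k(r)=\varphi(t)/t<1$ for $t>0$ by right-continuity. Let $\varphi^n$ be the $n$-th iterate of $\varphi$, with $\varphi^0=\mathrm{id}$, and put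
\[
\sigma_\varphi(t)=\sum_{n\ge0}\varphi^n(t)\in[0,\infty].
\]
This is the total length of an orbit whose first step is $t$ and whose steps shrink as slowly as $\varphi$ permits.

\begin{theorem}\label{thm:A}
Let $\varphi\in\Phi$ satisfy $\sigma_\varphi(t)=\infty$ for every $t>0$. Then there are a nonempty complete separable metric space $(X,\rho)$ with $\rho\le1$ and a map $T:X\to CB(X)$ such that $H(Tx,Ty)\le\varphi(\rho(x,y))$ for all $x,y\in X$ and $T$ has no fixed point.
\end{theorem}

\begin{corollary}\label{cor:answer}
The question has a negative answer, already for $k(t)=1/(1+t)$ and a bounded complete separable space.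
\end{corollary}

\begin{proof}
The function $\varphi(t)=t/(1+t)$ is continuous, increasing and smaller than $t$ for $t>0$, so $\varphi\in\Phi$. From $\varphi\bigl(t/(1+nt)\bigr)=t/(1+(n+1)t)$ we get $\varphi^n(t)=t/(1+nt)$, and $\sigma_\varphi(t)=\infty$ for $t>0$ by comparison with the harmonic series. The function $k(t)=1/(1+t)$ maps $(0,\infty)$ into $[0,1)$ and $\limsup_{r\to t^+}k(r)=1/(1+t)<1$ for every $t>0$. The map of Theorem~\ref{thm:A} satisfies \eqref{eq:contr} with this $k$ and has no fixed point.
\end{proof}

For gauges, divergence of $\sigma_\varphi$ is the only obstruction.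

\begin{theorem}\label{thm:B}
Let $\varphi\in\Phi$. Then $\sigma_\varphi$ is either finite on all of $(0,\infty)$ or identically $\infty$ on $(0,\infty)$, and the following are equivalent:
\begin{enumerate}
\item[(i)] every map $T:X\to CB(X)$ on a nonempty complete metric space $(X,d)$ with $H(Tx,Ty)\le\varphi(d(x,y))$ for all $x,y\in X$ has a fixed point;
\item[(ii)] $\sigma_\varphi(t)<\infty$ for some (equivalently, every) $t>0$.
\end{enumerate}
\end{theorem}

If $k(t)=\varphi(t)/t$ satisfies the condition at $t=0$, then $\varphi(t)\le qt$ on some interval $(0,\delta)$ with $q<1$, so $\varphi^n(t)\le q^nt$ there and (ii) holds. Condition (ii) also allows $k(t)\to1$ as $t\to0^+$, provided the convergence is slow enough.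

\begin{corollary}\label{cor:C}
Let $c,\alpha,\tau>0$ with $c(1+\alpha)\tau^\alpha<1$, and let $k(t)=1-c\min(t,\tau)^\alpha$. Condition \eqref{eq:contr} forces a fixed point on all nonempty complete metric spaces if and only if $\alpha<1$.
\end{corollary}

Section~\ref{sec:prelim} collects the tools, and Section~\ref{sec:orbits} contains the positive results. The example is built in Section~\ref{sec:tree}, and Section~\ref{sec:nofix} shows that it has no fixed point. Section~\ref{sec:criterion} completes the proofs of Theorem~\ref{thm:B} and Corollary~\ref{cor:C}.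

\section{Hausdorff distance and iterates of a gauge}\label{sec:prelim}

We use the following standard facts.
\begin{enumerate}
\item[(H1)] If $a\in A$, then $\operatorname{dist}(a,B)\le H(A,B)$. If $B$ is closed and $\operatorname{dist}(a,B)=0$, then $a\in B$.
\item[(H2)] For nonempty bounded $A,B$, we have $\operatorname{dist}(x,\overline B)=\operatorname{dist}(x,B)$, and the formula for $H$ gives the same value for $A,B$ as for $\overline A,\overline B$, because $\operatorname{dist}(\cdot,B)$ is continuous.
\item[(H3)] If $X$ is complete, then $(CB(X),H)$ is complete.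
\item[(E)] Every metric space is dense in a complete one, its completion. If $V$ is dense in $X$, $Z$ is complete and $g:V\to Z$ is \emph{nonexpansive} (does not increase distances), then $g$ extends to a nonexpansive map on $X$ by $g(x)=\lim g(x_n)$ for $x_n\in V$, $x_n\to x$.
\end{enumerate}
Right-continuity of $\varphi$ is used in the form: if $s_m\ge t$ and $s_m\to t$, then $\varphi(s_m)\to\varphi(t)$.

\begin{lemma}\label{lem:gauge}
Let $\varphi\in\Phi$ and $\sigma=\sigma_\varphi$.
\begin{enumerate}
\item[(a)] Each $\varphi^n$ is nondecreasing and right-continuous, and for each $t\ge0$ the sequence $\varphi^n(t)$ is nonincreasing with limit $0$.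
\item[(b)] $\sigma$ is finite on all of $(0,\infty)$ or identically $\infty$ on $(0,\infty)$.
\item[(c)] If $\sigma$ is finite, then it is nondecreasing and right-continuous on $[0,\infty)$, and $\sigma(\varphi(t))=\sigma(t)-t$.
\item[(d)] If $\sigma\equiv\infty$ on $(0,\infty)$, then $\varphi(t)>0$ for every $t>0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A composition of nondecreasing functions is nondecreasing. If $\varphi^n$ is right-continuous and $s_m\ge t$, $s_m\to t$, then $\varphi^n(s_m)\ge\varphi^n(t)$ and $\varphi^n(s_m)\to\varphi^n(t)$, so $\varphi^{n+1}(s_m)\to\varphi^{n+1}(t)$. Since $\varphi(s)\le s$, the sequence $\varphi^n(t)$ is nonincreasing; let $L$ be its limit. As $\varphi^n(t)\ge L$, right-continuity gives $\varphi(L)=\lim\varphi^{n+1}(t)=L$, so $L=0$.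

(b) Suppose $\sigma(t')<\infty$ for some $t'>0$, and let $t>0$. By (a) there is $m$ with $\varphi^m(t)\le t'$, and then $\varphi^{m+n}(t)\le\varphi^n(t')$ for all $n$. Hence $\sigma(t)\le\sum_{n<m}\varphi^n(t)+\sigma(t')<\infty$.

(c) Monotonicity holds term by term, and the identity is a shift of the summation index. For $t\le s\le t+1$ and any $N$,
\[
0\le\sigma(s)-\sigma(t)\le\sum_{n<N}\bigl(\varphi^n(s)-\varphi^n(t)\bigr)+\sum_{n\ge N}\varphi^n(t+1).
\]
The second sum is small for large $N$, and for fixed $N$ the first tends to $0$ as $s\to t^+$ by (a).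

(d) If $\varphi(t)=0$, then $\sigma(t)=t<\infty$.
\end{proof}

Parts (a) and (b) need right-continuity. For $\varphi(t)=t/2$ on $[0,1]$ and $\varphi(t)=(1+t)/2$ on $(1,\infty)$ we have $\varphi^n(2)=1+2^{-n}$, so $\sigma_\varphi(2)=\infty$ while $\sigma_\varphi(1)=2$.

\section{Convergent orbits}\label{sec:orbits}

For single-valued maps the size of $\sigma_\varphi$ plays no role.

\begin{proposition}\label{prop:single}
Let $\varphi\in\Phi$, let $X$ be nonempty and complete, and let $f:X\to X$ satisfy $d(fx,fy)\le\varphi(d(x,y))$ for all $x,y$. Then $f$ has a fixed point.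
\end{proposition}

\begin{proof}
Take $x_0\in X$ and $x_{n+1}=fx_n$. Then $d(x_n,x_{n+1})\le\varphi^n(d(x_0,x_1))\to0$. Given $\varepsilon>0$, choose $n$ with $d(x_n,x_{n+1})\le\varepsilon-\varphi(\varepsilon)$. If $d(x,x_n)\le\varepsilon$, then
\[
d(fx,x_n)\le d(fx,fx_n)+d(x_{n+1},x_n)\le\varphi(\varepsilon)+\varepsilon-\varphi(\varepsilon)=\varepsilon .
\]
So the closed ball of radius $\varepsilon$ about $x_n$ contains all $x_m$ with $m\ge n$, and $(x_n)$ is Cauchy. Its limit is fixed because $f$ is nonexpansive.
\end{proof}

The proof asks two things of the successor $fx$ of a point $x$ of the orbit: it is close to $x$, so that the steps shrink, and it is close to the center $x_n$, so that the orbit is trapped. A multivalued $T$ can meet each demand separately. A point $x\in Tx'$ has $\operatorname{dist}(x,Tx)\le\varphi(d(x',x))$, so $Tx$ contains points close to $x$. If $y\in Tx_n$ has $d(x_n,y)<\varepsilon-\varphi(\varepsilon)$ and $d(x,x_n)\le\varepsilon$, then $\operatorname{dist}(x_n,Tx)\le d(x_n,y)+H(Tx_n,Tx)<\varepsilon$, so $Tx$ meets the ball. Nothing makes these two points of $Tx$ the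 same. Without trapping, convergence has to come from the lengths of the steps alone, and this is where $\sigma_\varphi$ enters.

\begin{proposition}\label{prop:summable}
Let $\varphi\in\Phi$ with $\sigma_\varphi$ finite, let $X$ be nonempty and complete, and let $T:X\to CB(X)$ satisfy $H(Tx,Ty)\le\varphi(d(x,y))$ for all $x,y$. Then $T$ has a fixed point.
\end{proposition}

\begin{proof}
Write $\sigma=\sigma_\varphi$. A closed bounded set need not contain a nearest point, so we cannot expect steps with $d_{n+1}\le\varphi(d_n)$ exactly, and small errors are iterated at all later steps. We therefore measure the error at each step by its effect on $\sigma$, the bound for the remaining length.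

Choose $x_0\in X$ and $x_1\in Tx_0$. Suppose $x_{n+1}\in Tx_n$ is chosen, and put $d_n=d(x_n,x_{n+1})$. By Lemma~\ref{lem:gauge}(c) there is $\delta>0$ with $\sigma(s)\le\sigma(\varphi(d_n))+2^{-n}$ for all $s\in[0,\varphi(d_n)+\delta)$: for $s\le\varphi(d_n)$ by monotonicity and for the other $s$ by right-continuity. By (H1), $\operatorname{dist}(x_{n+1},Tx_{n+1})\le H(Tx_n,Tx_{n+1})\le\varphi(d_n)$, so there is $x_{n+2}\in Tx_{n+1}$ with $d_{n+1}=d(x_{n+1},x_{n+2})<\varphi(d_n)+\delta$. Then
\[
\sigma(d_{n+1})\le\sigma(\varphi(d_n))+2^{-n}=\sigma(d_n)-d_n+2^{-n}.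
\]
Summing over $0\le n\le N$ gives $\sum_{n\le N}d_n\le\sigma(d_0)-\sigma(d_{N+1})+2\le\sigma(d_0)+2$. Hence $(x_n)$ is Cauchy and converges to some $x\in X$. Finally $\operatorname{dist}(x_{n+1},Tx)\le H(Tx_n,Tx)\le d(x_n,x)\to0$, so $\operatorname{dist}(x,Tx)=0$ and $x\in Tx$ by (H1).
\end{proof}

\section{The labeled tree and the map}\label{sec:tree}

\subsection{Repairing a divergent orbit}

Take $\varphi(t)=t/(1+t)$ and lay out the slowest orbit on the real line: $x_0=0$ and $x_n=1+\frac12+\dots+\frac1n$, with steps $|x_{n+1}-x_n|=\frac1{n+1}=\varphi^n(1)$. Since the harmonic series diverges, $\{x_n\}$ is closed in $\mathbb R$, hence complete, and the shift $fx_n=x_{n+1}$ has no fixed point. On consecutive points $f$ contracts exactly by $\varphi$. By Proposition~\ref{prop:single} it must fail on other pairs, and it does: $|fx_0-fx_2|=\frac12+\frac13=\frac56$, while $\varphi(|x_0-x_2|)=\varphi(\frac32)=\frac35$.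

A multivalued map can be repaired. The point $x_3\in Tx_2$ needs a point of $Tx_0$ nearby, so we add a new point near $x_3$ and declare it to lie in $Tx_0$; in the same way we add a point of $Tx_2$ near $x_1\in Tx_0$. The new points need images, these create new pairs to repair, and so on. Three choices shape the construction.

First, each point $v$ is created in order to belong to one set $Ty$. We record $y$ as the \emph{label} $\lambda(v)$, and $Ty$ will be the closure of the set of points labeled $y$. Second, a point $v$ created at distance $\ell$ from $z$ is at distance at most $\ell+d(z,u)$ from any old point $u$. To avoid shortcuts we want equality, so we attach $v$ to $z$ as a leaf of a tree. Third, $Tx_0$ will contain a point near $x_n$ for every $n\ge2$, and these points are unbounded. We therefore pass to the truncated metric $\rho=\min(d,1)$, in which every set is bounded, and use $\rho$ to prescribe the edge lengths.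

\subsection{The construction}

For the rest of this section and the next, $\varphi\in\Phi$ and $\varphi(t)>0$ for all $t>0$; under the hypothesis of Theorem~\ref{thm:A} this holds by Lemma~\ref{lem:gauge}(d).

A \emph{weighted tree} is a connected graph without cycles whose edges carry positive lengths. Two vertices are joined by a unique path without repeated vertices, and the sum of the lengths along it defines the \emph{path metric} $d$. Adding a new vertex joined to a single old vertex changes no path between old vertices, hence no old distance.

We build finite weighted trees $V_1\subset V_2\subset\cdots$ with a root $x_0$ and two maps defined on the vertices other than $x_0$: the \emph{parent} $\pi$ and the \emph{label} $\lambda$.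
\begin{itemize}
\item $V_1=\{x_0,x_1\}$ with one edge of length $1$, and $\pi(x_1)=\lambda(x_1)=x_0$.
\item Given $V_n$, consider all pairs $(z,y)$ with $z\in V_n\setminus\{x_0\}$ and $y\in V_n\setminus\{\lambda(z)\}$ for which no vertex $[z,y]$ has been added at an earlier stage. For each of them add a new vertex $[z,y]$, joined only to $z$, by an edge of length $\varphi\bigl(\min(1,d(\lambda(z),y))\bigr)$, and set $\pi([z,y])=z$, $\lambda([z,y])=y$. The result is $V_{n+1}$.
\end{itemize}
The new lengths are positive because $y\ne\lambda(z)$ and $\varphi>0$ on $(0,\infty)$. Let $V=\bigcup_nV_n$, a countable weighted tree with path metric $d$, and put $\rho=\min(d,1)$. For every $z\in V\setminus\{x_0\}$ and $y\in V\setminus\{\lambda(z)\}$ the vertex $[z,y]$ exists: if $z,y\in V_n$, it lies in $V_{n+1}$. Figure~\ref{fig:tree} shows $V_3$.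

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw (0,0)--(4,0)--(6,0)--(7.33,0);
\draw (4,0)--(4,-2);
\draw (6,0)--(6,-2);
\foreach \q in {(0,0),(4,0),(6,0),(7.33,0),(4,-2),(6,-2)} \fill \q circle (2pt);
\node[above] at (0,0.05) {$x_0$};
\node[above] at (4,0.05) {$x_1$};
\node[above] at (6,0.05) {$x_2=[x_1,x_1]$};
\node[right] at (7.4,0) {$x_3=[x_2,x_2]$};
\node[below] at (4,-2.05) {$[x_1,x_2]$};
\node[below] at (6,-2.05) {$[x_2,x_0]$};
\node[below] at (2,0) {$1$};
\node[below] at (5,0) {$\frac12$};
\node[below] at (6.67,0) {$\frac13$};
\node[left] at (4,-1) {$\frac12$};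
\node[right] at (6,-1.2) {$\frac12$};
\end{tikzpicture}
\caption{The weighted tree $V_3$ for $\varphi(t)=t/(1+t)$, with root $x_0$. The vertex $[z,y]$ has parent $z$ and label $y$, and $x_1$ has parent and label $x_0$. The edge from $z$ to $[z,y]$ has length $\varphi(\min(1,s))$, where $s$ is the distance between the label of $z$ and $y$.}
\label{fig:tree}
\end{figure}

For $v\ne x_0$ let $\ell(v)=d(\pi(v),v)$ be the length of the edge from $v$ to its parent. The construction says that an edge is as long as the gauge of the jump of the label along it: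
\begin{equation}\label{eq:length}
\ell(v)=\varphi\bigl(\rho(\lambda(\pi(v)),\lambda(v))\bigr)\qquad(v\in V\setminus\{x_0,x_1\}).
\end{equation}
In particular $\ell(v)\le\varphi(1)<1$ for these $v$, and so $\ell(v)\le1$ for all $v\ne x_0$. The \emph{birth time} of $v$ is $\beta(v)=\min\{n:v\in V_n\}$. Parent and label exist before the vertex does:
\begin{equation}\label{eq:birth}
\beta(\pi(v))<\beta(v),\qquad\beta(\lambda(v))<\beta(v)\qquad(v\in V\setminus\{x_0,x_1\}).
\end{equation}
Hence the sequence $v,\pi(v),\pi^2(v),\dots$ of any $v\neq x_0$ passes through $x_1$ and ends at $x_0$; it is the path from $v$ to the root. Let $D(u)$ be the set of \emph{descendants} of $u$, the vertices $v$ whose path to the root contains $u$; thus $u\in D(u)$, and $x_0\notin D(u)$ for $u\ne x_0$. Reading off the path,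
\begin{equation}\label{eq:height}
d(x_0,v)=\sum\{\ell(u): u\ne x_0,\ v\in D(u)\}.
\end{equation}

\begin{lemma}\label{lem:desc}
Let $u\in V\setminus\{x_0\}$.
\begin{enumerate}
\item[(a)] If $v\in D(u)$, then $\beta(v)\ge\beta(u)$.
\item[(b)] If $v\in D(u)$ and $v'\notin D(u)$, then $d(v,v')\ge\ell(u)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The vertices that precede $u$ on the path from $v$ to the root are different from $x_0$ and $x_1$, so $\beta$ decreases at each step from $v$ to $u$ by \eqref{eq:birth}.

(b) Every edge has the form $\{\pi(w),w\}$. For $w\ne u$ the paths to the root from $w$ and from $\pi(w)$ both contain $u$ or both avoid it. So $\{\pi(u),u\}$ is the only edge that can have exactly one endpoint in $D(u)$. The path from $v$ to $v'$ contains such an edge, hence it contains $\{\pi(u),u\}$.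
\end{proof}

The slowest orbit lies in the tree. Define $x_{n+1}=[x_n,x_n]$ for $n\ge1$; this is allowed because $\lambda(x_n)=x_{n-1}\ne x_n$. By \eqref{eq:length}, $\ell(x_{n+1})=\varphi(\rho(x_{n-1},x_n))=\varphi(\ell(x_n))$, so
\begin{equation}\label{eq:spine}
\lambda(x_{n+1})=x_n,\qquad d(x_n,x_{n+1})=\varphi^n(1),\qquad d(x_0,x_{n+1})=\sum_{i=0}^{n}\varphi^i(1).
\end{equation}

\subsection{The space and the map}

Let $(X,d)$ be the completion of $(V,d)$; we do not need to decide whether $V$ is already complete. Put $\rho=\min(d,1)$ on $X$. This is a metric: if $c\le a+b$, then $\min(c,1)\le\min(a,1)+\min(b,1)$, since the right side is either at least $1$ or equal to $a+b$. It agrees with $d$ on distances below $1$, so it has the same convergent and the same Cauchy sequences as $d$. Thus $(X,\rho)$ is complete, it is separable because the countable set $V$ is dense, and $\rho\le1$. From now on $CB(X)$, $H$ and $\operatorname{dist}$ refer to $\rho$; every nonempty closed set belongs to $CB(X)$.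

For $x\in V$ let $S(x)=\{v\in V\setminus\{x_0\}:\lambda(v)=x\}$. This set is nonempty: $x_1\in S(x_0)$, and $[x_1,x]\in S(x)$ for $x\ne x_0=\lambda(x_1)$. Put $Tx=\overline{S(x)}\in CB(X)$.

\begin{proposition}\label{prop:map}
The map $T:V\to CB(X)$ extends to a map $T:X\to CB(X)$ with $H(Tx,Ty)\le\varphi(\rho(x,y))$ for all $x,y\in X$.
\end{proposition}

\begin{proof}
Let $x\ne y$ in $V$ and $z\in S(x)$. Since $\lambda(z)=x\ne y$, the vertex $w=[z,y]$ exists. It lies in $S(y)$, and \eqref{eq:length} gives $\rho(z,w)\le\ell(w)=\varphi(\rho(x,y))$. So $\operatorname{dist}(z,S(y))\le\varphi(\rho(x,y))$ for all $z\in S(x)$, and the same holds with $x$ and $y$ exchanged. By (H2), $H(Tx,Ty)\le\varphi(\rho(x,y))$ for $x\neq y$ in $V$, and for $x=y$ both sides vanish.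

Since $\varphi(t)\le t$, the map $T$ is nonexpansive on $V$. By (H3) and (E) it extends to a nonexpansive map on $X$. Let $x,y\in X$, let $a_n,a_n'\in V$ with $a_n\to x$, $a_n'\to y$, and let $\varepsilon>0$. For large $n$ we have $\rho(a_n,a_n')\le\rho(x,y)+\varepsilon$, so by monotonicity
\[
H(Tx,Ty)=\lim_n H(Ta_n,Ta_n')\le\varphi(\rho(x,y)+\varepsilon).
\]
Let $\varepsilon\to0^+$ and use right-continuity.
\end{proof}

\section{Approximate fixed points are far from the root}\label{sec:nofix}

A fixed point of $T$ is a limit of vertices $b$ that are close to their own labels. Such vertices exist: $d(x_{n+1},\lambda(x_{n+1}))=\varphi^n(1)\to0$ by \eqref{eq:spine}. These particular vertices escape to infinity when $\sigma_\varphi(1)=\infty$, but the repairs have added many others, and labels can jump. In Figure~\ref{fig:tree} the label goes from $x_0$ to $x_2$ along the single edge from $x_1$ to $[x_1,x_2]$, passing two edges of the tree for the price $\frac12$. We have to show that no branch reaches a vertex close to its label more cheaply than the orbit $(x_n)$ does.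

\begin{example}\label{ex:small}
Let $\varphi(t)=t/(1+t)$, and let $b\ne x_0$ satisfy $d(b,\lambda(b))<\frac12$. We claim that $d(x_0,b)\ge1+\frac12+\frac13=d(x_0,x_3)$. First, $b\ne x_1$, because $d(x_1,\lambda(x_1))=1$. Let $u$ be the vertex with $\pi(u)=x_1$ and $b\in D(u)$. Its label differs from $\lambda(x_1)=x_0$, and every vertex other than $x_0$ is at distance at least $1$ from $x_0$, so $\ell(u)=\varphi(1)=\frac12$. As $b\in D(u)$ and $d(b,\lambda(b))<\ell(u)$, Lemma~\ref{lem:desc}(b) gives $\lambda(b)\in D(u)$. On the other hand $\lambda(u)$ was born before $u$, so $\lambda(u)\notin D(u)$ by Lemma~\ref{lem:desc}(a). Follow the path from $u$ to $b$ and watch the label. It starts outside $D(u)$ and ends inside, so at some step it jumps across the edge $\{x_1,u\}$, a jump of length at least $\frac12$. By \eqref{eq:length} that step has length at least $\varphi(\frac12)=\frac13$. The path from $x_0$ to $b$ thus contains three different edges of lengths $1$, $\frac12$ and at least $\frac13$.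
\end{example}

The principle is that the label has to follow the vertex. Each long edge on the way to $b$ must also be crossed by the label, the crossing costs an edge of length at least $\varphi$ of the edge crossed, and the paying edge is younger than the crossed one.

\begin{lemma}[crossing]\label{lem:cross}
Let $u,b\in V\setminus\{x_0\}$ with $\lambda(b)\in D(u)$. Then there is $w\in V\setminus\{x_0\}$ with
\[
b\in D(w),\qquad \ell(w)\ge\varphi(\ell(u)),\qquad\beta(w)>\beta(u).
\]
\end{lemma}

\begin{proof}
Write the path from $x_1$ to $b$ as $w_0=x_1,w_1,\dots,w_r=b$ with $\pi(w_{j+1})=w_j$; then $b\in D(w_j)$ for all $j$. We have $\lambda(w_0)=x_0\notin D(u)$ and $\lambda(w_r)\in D(u)$. Hence there is $j<r$ with $\lambda(w_j)\notin D(u)$ and $\lambda(w_{j+1})\in D(u)$. Put $w=w_{j+1}$, and note that $w\notin\{x_0,x_1\}$. Lemma~\ref{lem:desc}(b) gives $d(\lambda(w_j),\lambda(w))\ge\ell(u)$, and since $\ell(u)\le1$ also $\rho(\lambda(w_j),\lambda(w))\ge\ell(u)$. By \eqref{eq:length} and monotonicity, $\ell(w)\ge\varphi(\ell(u))$. By Lemma~\ref{lem:desc}(a) and \eqref{eq:birth}, $\beta(u)\le\beta(\lambda(w))<\beta(w)$.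
\end{proof}

The last assertion carries the argument. When $b\in D(u)$, the first two assertions hold trivially for $w=u$; the birth times ensure that repeated use of the lemma produces different edges, whose lengths can be added.

\begin{proposition}\label{prop:far}
Let $m\ge0$ and $b\in V\setminus\{x_0\}$. If $d(b,\lambda(b))<\varphi^m(1)$, then $d(x_0,b)\ge\sum_{i=0}^{m+1}\varphi^i(1)$.
\end{proposition}

\begin{proof}
We construct $u_0,\dots,u_{m+1}\in V\setminus\{x_0\}$ with
\[
b\in D(u_i),\qquad\ell(u_i)\ge\varphi^i(1),\qquad\beta(u_0)<\beta(u_1)<\dots<\beta(u_{m+1}).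
\]
Start with $u_0=x_1$, for which $\ell(u_0)=1$ and $D(u_0)=V\setminus\{x_0\}$. Suppose $u_i$ is found and $i\le m$. Then $d(b,\lambda(b))<\varphi^m(1)\le\varphi^i(1)\le\ell(u_i)$ and $b\in D(u_i)$, so $\lambda(b)\in D(u_i)$ by Lemma~\ref{lem:desc}(b). Lemma~\ref{lem:cross} gives $u_{i+1}$ with $b\in D(u_{i+1})$, $\beta(u_{i+1})>\beta(u_i)$ and $\ell(u_{i+1})\ge\varphi(\ell(u_i))\ge\varphi^{i+1}(1)$. The $u_i$ have different birth times, so they are distinct, and \eqref{eq:height} gives $d(x_0,b)\ge\sum_i\ell(u_i)\ge\sum_{i=0}^{m+1}\varphi^i(1)$.
\end{proof}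

By \eqref{eq:spine}, the vertex $b=x_{m+2}$ satisfies the hypothesis, since $\varphi^{m+1}(1)<\varphi^m(1)$, and attains the bound.

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Take $(X,\rho)$ and $T$ from Section~\ref{sec:tree}. In view of Proposition~\ref{prop:map}, it remains to exclude a fixed point. Suppose $\omega\in T\omega$, and choose $a_n\in V$ with $a_n\to\omega$. By (H2) and (H1),
\[
\operatorname{dist}(\omega,S(a_n))=\operatorname{dist}(\omega,Ta_n)\le H(T\omega,Ta_n)\le\rho(\omega,a_n)\to0,
\]
so there are $b_n\in S(a_n)$ with $b_n\to\omega$. Convergence in $\rho$ is convergence in $d$, and $\lambda(b_n)=a_n$, so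
\[
d(b_n,\lambda(b_n))\le d(b_n,\omega)+d(\omega,a_n)\to0,\qquad d(x_0,b_n)\to d(x_0,\omega).
\]
Fix $m\ge0$. Since $\varphi^m(1)>0$, Proposition~\ref{prop:far} applies to $b_n$ for all large $n$, and in the limit $d(x_0,\omega)\ge\sum_{i=0}^{m+1}\varphi^i(1)$. As $m$ is arbitrary,
\begin{equation}\label{eq:final}
d(x_0,\omega)\ge\sigma_\varphi(1).
\end{equation}
The left side is finite and the right side is infinite, a contradiction.
\end{proof}

\begin{remark}[the role of the hypotheses]\label{rem:hyp}
Monotonicity of $\varphi$ turns a long jump of the label into a long edge (Lemma~\ref{lem:cross}) and propagates the bound $\varphi^i(1)$ (Proposition~\ref{prop:far}); together with right-continuity it carries the contraction inequality from $V$ to $X$, which is the only use of right-continuity in the construction. The inequality $\varphi(t)<t$ gives $\ell\le1$, the nonexpansiveness of $T$ and the monotonicity of $\varphi^i(1)$ in $i$. The truncation is needed for bounded values: $S(x_0)$ contains $[x_n,x_0]$ for $n\ge2$, and $d(x_0,[x_n,x_0])\ge d(x_0,x_n)\to\infty$. It does not disturb the final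 step, which is carried out in $d$. Divergence of $\sigma_\varphi$ is used for the positivity of $\varphi$ and in the last line. If $\varphi>0$ on $(0,\infty)$ and $\sigma_\varphi$ is finite, everything up to \eqref{eq:final} remains valid, and \eqref{eq:final} is attained: by \eqref{eq:spine} the orbit $(x_n)$ converges to a point $\omega$ with $d(x_0,\omega)=\sigma_\varphi(1)$, and $\operatorname{dist}(x_{n+1},T\omega)\le H(Tx_n,T\omega)\to0$ gives $\omega\in T\omega$.
\end{remark}

\section{The criterion and the critical exponent}\label{sec:criterion}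

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The dichotomy, and with it the equivalence of ``some'' and ``every'' in (ii), is Lemma~\ref{lem:gauge}(b). If (ii) holds, then $\sigma_\varphi$ is finite and Proposition~\ref{prop:summable} gives (i). If (ii) fails, then $\sigma_\varphi\equiv\infty$ on $(0,\infty)$ and Theorem~\ref{thm:A} shows that (i) fails.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:C}]
The hypothesis implies $c\tau^\alpha<1$, so $0<k(t)<1$ for $t>0$. Put $\varphi(t)=tk(t)$ for $t>0$ and $\varphi(0)=0$, that is, $\varphi(t)=t-ct^{1+\alpha}$ on $[0,\tau]$ and $\varphi(t)=(1-c\tau^\alpha)t$ on $[\tau,\infty)$. The two formulas agree at $\tau$, so $\varphi$ is continuous, and $0<\varphi(t)<t$ for $t>0$. On $(0,\tau)$ the derivative is $1-c(1+\alpha)t^\alpha>1-c(1+\alpha)\tau^\alpha>0$; this is where the hypothesis is needed in full. On $[\tau,\infty)$ the function is linear with positive slope. Hence $\varphi\in\Phi$. Condition \eqref{eq:contr} is the condition in Theorem~\ref{thm:B}(i), the case $x=y$ being trivial, so it suffices to decide when $\sigma_\varphi(\tau)<\infty$.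

Let $t_n=\varphi^n(\tau)$. Then $0<t_n\le\tau$, $t_n\to0$ by Lemma~\ref{lem:gauge}(a), and $t_{n+1}=t_n(1-ct_n^\alpha)$. The power $t_n^{-\alpha}$ linearizes this recursion. Since $(1-s)^{-\alpha}=1+\alpha s+o(s)$ as $s\to0$, taking $s=ct_n^\alpha$ gives
\[
t_{n+1}^{-\alpha}-t_n^{-\alpha}=t_n^{-\alpha}\bigl((1-ct_n^\alpha)^{-\alpha}-1\bigr)\to\alpha c .
\]
The averages of a convergent sequence have the same limit, so
\[
\frac{t_n^{-\alpha}}{n}=\frac{t_0^{-\alpha}}{n}+\frac1n\sum_{j<n}\bigl(t_{j+1}^{-\alpha}-t_j^{-\alpha}\bigr)\to\alpha c ,
\]
that is, $t_n\sim(\alpha cn)^{-1/\alpha}$. Therefore $\sum t_n$ converges exactly when $\sum n^{-1/\alpha}$ does, which is when $\alpha<1$. Theorem~\ref{thm:B} finishes the proof.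
\end{proof}

In this family $k(t)\to1$ as $t\to0^+$ for every $\alpha>0$, so the condition at $t=0$ fails throughout, and yet a fixed point is forced for $\alpha<1$. The function $1/(1+t)=1-t+O(t^2)$ of Corollary~\ref{cor:answer} behaves near $0$ like the critical case $\alpha=1$.

\begin{thebibliography}{1}
\bibitem{remarks} \emph{Remarks on contractive-type mappings}, \texttt{https://www.jams.jp/scm/contents/Vol-1-1/1-1-18.pdf}.
\end{thebibliography}
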